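\title{The largest reduced graph of given rank}

\begin{abstract}
A graph is reduced if no two of its vertices have the same set of neighbors. We prove that the largest reduced graph whose adjacency matrix has real rank $r$ has $2^{(r+2)/2}-1$ vertices if $r\ge 2$ is even and $5\cdot 2^{(r-3)/2}-1$ vertices if $r\ge 3$ is odd. The proof is an induction on $r$ in which vertices are isotropic vectors of a real quadratic space. In a minimal counterexample, two vertices with close neighborhoods must be adjacent, and each small symmetric difference of neighborhoods comes from only one pair of vertices. A moment computation in the row space of the adjacency matrix over $\mathbb F_2$ then gives a contradiction.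
\end{abstract}

\section{Introduction}

All graphs in this paper are finite and simple. The \emph{rank} of a graph is the rank over $\mathbb R$ of its adjacency matrix $A$. How many vertices can a graph of rank $r$ have?

Without a further condition there is no bound. If two vertices have the same neighbors, then their rows in $A$ are equal and so are their columns, and deleting one of the two vertices does not change the rank; every complete bipartite graph $K_{a,b}$ has rank $2$. We therefore call a graph \emph{reduced} if no two of its vertices have the same set of neighbors, that is, if the rows of $A$ are distinct. A reduced graph has at most one isolated vertex. A reduced graph of rank $r$ has at most $2^r$ vertices: choose $r$ columns of $A$ that span the column space; two rows that agree in these columns are equal, and there are $2^r$ possible patterns of zeros and ones. Let $m(r)$ be the number of vertices of the largest reduced graph of rank $r$.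

The bound $2^r$ uses only that the rows are distinct $0/1$ vectors, and for such matrices it cannot be improved: the $2^r\times r$ matrix of all $0/1$ vectors has rank $r$. An adjacency matrix is also symmetric with zero diagonal, and the question is how much this costs. In the smallest ranks the answer can be found by hand (Lemma~\ref{lem:small}): the only reduced graph of rank $0$ is $K_1$, no graph has rank $1$, the largest reduced graph of rank $2$ is $K_2+K_1$, and the largest of rank $3$ is $K_3+K_1$, where $+$ is the disjoint union. So $m(2)=3$ and $m(3)=4$. To go up, take a reduced graph with $n$ vertices, replace each vertex by two copies with the same neighbors, and add one new vertex $\omega$ adjacent to exactly one copy of each vertex. The new vertex separates the copies, so the new graph is reduced; it has $2n+1$ vertices, and its rank is larger by $2$ (Proposition~\ref{prop:lower}). The quantity $n+1$ doubles at each step, starting from $4$ in rank $2$ and from $5$ in rank $3$. This suggests the function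
\[
M(2i)=2^{i+1},\qquad M(2i+1)=5\cdot 2^{i-1}\qquad(i\ge 0),
\]
with values $M(0),M(1),M(2),\ldots=2,\tfrac52,4,5,8,10,16,20,\ldots$, and the guess that doubling is the best one can do.

The lower bound $m(r)\ge M(r)-1$ for $r\ge2$ is known from two constructions, the first of them due to Kotlov and Lov\'asz, and the conjecture that it is attained is posed in~\cite{RS}. We prove this conjecture.

\begin{theorem}\label{thm:main}
A reduced graph of rank $r$ has at most $M(r)-1$ vertices, and for every $r\ge2$ this bound is attained. Thus
\[
m(r)=\begin{cases}2^{(r+2)/2}-1&\text{if $r\ge2$ is even,}\\[2pt] 5\cdot2^{(r-3)/2}-1&\text{if $r\ge3$ is odd.}\end{cases}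
\]
\end{theorem}

Section~\ref{sec:model} turns a reduced graph into a set of isotropic vectors, proves the lower bound and settles $r\le3$. Section~\ref{sec:extreme} shows the two mechanisms of the upper bound in their simplest form: a nonadjacent pair with close neighborhoods lets us undo the doubling, and a graph in which all neighborhoods are far apart is small. Sections~\ref{sec:sub} and~\ref{sec:switch} set up the induction and its two counting tools. A minimal counterexample has no close nonadjacent pair (Section~\ref{sec:nonadj}) and few close adjacent pairs (Section~\ref{sec:adj}), and Section~\ref{sec:count} shows that this is impossible.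

\section{Vertices as isotropic vectors}\label{sec:model}

Let $V$ be a finite-dimensional real vector space with a symmetric bilinear form $\langle\cdot,\cdot\rangle$. A vector $x$ is \emph{isotropic} if $\langle x,x\rangle=0$; the zero vector counts as isotropic. For a subspace $U$ let $U^\perp=\{x\in V:\langle x,U\rangle=0\}$, let $\operatorname{rad}U=U\cap U^\perp$ be the \emph{radical} of $U$, and let $\operatorname{rk}U=\dim U-\dim\operatorname{rad}U$. All vectors of $\operatorname{rad}U$ are isotropic. The space $U$ is \emph{nondegenerate} if $\operatorname{rad}U=0$. The form descends to $U/\operatorname{rad}U$, which is nondegenerate of dimension $\operatorname{rk}U$. We use three standard facts.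
\begin{enumerate}
\item[(L1)] If $V$ is nondegenerate, then $\dim U^\perp=\dim V-\dim U$ and $U^{\perp\perp}=U$. Hence $\operatorname{rad}U^\perp=\operatorname{rad}U$. Since $\operatorname{rad}U\subseteq U^\perp$, also $\dim U+\dim\operatorname{rad}U\le\dim V$, that is, $\operatorname{rk}U\le\dim V-2\dim\operatorname{rad}U$.
\item[(L2)] The Gram matrix $(\langle x,y\rangle)_{x,y\in T}$ of a finite set $T$ that spans $U$ has rank $\operatorname{rk}U$.
\item[(L3)] The rank over $\mathbb F_2$ of an adjacency matrix is at most its real rank, because a minor that is odd is nonzero; and it is even, because a symmetric matrix with zero diagonal over $\mathbb F_2$ is the matrix of an alternating form.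
\end{enumerate}

A \emph{binary set} is a finite set of isotropic vectors whose pairwise products lie in $\{0,1\}$. We regard it as a graph, with $x\sim y$ if and only if $\langle x,y\rangle=1$; its adjacency matrix is its Gram matrix.

\begin{lemma}\label{lem:dict}
A binary set that spans a nondegenerate space of dimension $r$ is a reduced graph of rank $r$, and every reduced graph of rank $r$ arises in this way.
\end{lemma}

\begin{proof}
Let $S$ be a binary set that spans a nondegenerate space $V$ of dimension $r$. The rank of the graph is $r$ by (L2). If $x,y\in S$ have the same neighbors, then $x-y$ is orthogonal to $S$, hence to $V$, and $x=y$.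

Conversely, let $A$ be the adjacency matrix of a reduced graph of rank $r$ on the vertices $1,\dots,n$. The form $x^TAy$ on $\mathbb R^n$ has radical $\ker A$, so $V=\mathbb R^n/\ker A$ is nondegenerate of dimension $r$. The classes of the unit vectors $e_1,\dots,e_n$ span $V$ and have products $e_i^TAe_j=A_{ij}$. They are distinct because the columns $Ae_i$ are distinct.
\end{proof}

From now on a reduced graph $G$ of rank $r$ is a binary set $S$ spanning a nondegenerate space $V$ of dimension $r$. An isolated vertex is orthogonal to $V$, so it is the vector $0$; adding $0$ to $S$ changes neither the rank nor reducedness. For $x,y\in S$ put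
\[
\Delta(x,y)=N(x)\,\triangle\,N(y)=\{z\in S:\langle z,x-y\rangle\neq0\},
\]
where $N(x)$ is the set of neighbors of $x$. The set $\Delta(x,y)$ is nonempty for $x\ne y$, and $\langle z,x-y\rangle=\pm1$ for $z\in\Delta(x,y)$. The zero diagonal enters through the identity
\begin{equation}\label{eq:diff}
\langle x-y,x-y\rangle=-2\langle x,y\rangle :
\end{equation}
two vertices are nonadjacent exactly when their difference is isotropic.

An induced subgraph of a reduced graph need not be reduced. Let $T$ be a binary set with span $U$. Two elements $a,b\in T$ are \emph{twins in $T$} if they have the same neighbors in $T$, that is, if $a-b\in\operatorname{rad}U$. Twins are nonadjacent by~\eqref{eq:diff}. The image of $T$ in $U/\operatorname{rad}U$ is a binary set spanning a nondegenerate space of dimension $\operatorname{rk}U$, with one element for each twin class. So the number of twin classes is controlled by smaller ranks, and the next lemma controls their size.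

\begin{lemma}\label{lem:coset}
Let $R$ be a subspace of $V$. Every coset of $R$ contains at most $2^{\dim R}$ elements of $S$.
\end{lemma}

\begin{proof}
Since $V$ is nondegenerate and $S$ spans $V$, the functionals $\langle s,\cdot\rangle$ with $s\in S$ span $V^*$, so their restrictions span $R^*$. Choose $\dim R$ of them whose restrictions form a basis of $R^*$. Two points of a coset of $R$ on which these functionals agree are equal, and on $S$ each functional takes only the values $0$ and $1$.
\end{proof}

In this language the doubling construction is the addition of a hyperbolic plane.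

\begin{proposition}\label{prop:lower}
If there is a reduced graph of rank $r$ with $n\ge1$ vertices, then there is a reduced graph of rank $r+2$ with $2n+1$ vertices. For every $r\ge2$ there is a reduced graph of rank $r$ with $M(r)-1$ vertices.
\end{proposition}

\begin{proof}
Let $V'$ be the orthogonal sum of $V$ and a plane with basis $w,\omega$, where $\langle w,w\rangle=\langle\omega,\omega\rangle=0$ and $\langle w,\omega\rangle=1$. It is nondegenerate of dimension $r+2$. Let $S'=S\cup(S+w)\cup\{\omega\}$, a set of $2n+1$ distinct vectors that spans $V'$. For $x,y\in S$ and $i,j\in\{0,1\}$ we have $\langle x+iw,y+jw\rangle=\langle x,y\rangle$ and $\langle x+iw,\omega\rangle=i$, so $S'$ is a binary set, and Lemma~\ref{lem:dict} applies. The graphs $K_2+K_1$ and $K_3+K_1$ are reduced, have ranks $2$ and $3$, and have $M(2)-1$ and $M(3)-1$ vertices. Since $2(M(r)-1)+1=M(r+2)-1$, the second statement follows by induction.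
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={circle,draw,inner sep=1pt,minimum size=8.5mm,font=\small}]
\node (a) at (0,0) {$a$}; \node (b) at (2,0) {$b$}; \node (o) at (4,0) {$0$};
\node (aw) at (0,1.5) {$a{+}w$}; \node (bw) at (2,1.5) {$b{+}w$}; \node (w) at (4,1.5) {$w$};
\node (om) at (2,2.9) {$\omega$};
\draw (a)--(b) (a)--(bw) (aw)--(b) (aw)--(bw) (om)--(aw) (om)--(bw) (om)--(w);
\end{tikzpicture}
\caption{A reduced graph of rank $4$ with $7$ vertices, obtained by doubling $K_2+K_1=\{a,b,0\}$. The two vertices $x$ and $x+w$ in each column have the same neighbors except for $\omega$.}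
\label{fig:seven}
\end{figure}

\begin{lemma}\label{lem:small}
A reduced graph of rank $0$ has at most one vertex, and no graph has rank $1$. The reduced graphs of rank $2$ are $K_2$ and $K_2+K_1$, and those of rank $3$ are $K_3$ and $K_3+K_1$. In particular the upper bound of Theorem~\ref{thm:main} holds for $r\le3$.
\end{lemma}

\begin{proof}
A graph without edges has rank $0$, and it is reduced only if it has at most one vertex. A graph with an edge has a nonsingular $2\times2$ submatrix, so its rank is at least $2$. Let $G$ be reduced of rank $2$ or $3$. By (L3) the rank over $\mathbb F_2$ is at most $2$, so the row space over $\mathbb F_2$ has at most three nonzero vectors. The rows of $A$ are distinct $0/1$ vectors, so $G$ has at most three non-isolated vertices. They induce a reduced graph without isolated vertices on two or three vertices. The candidates are $K_2$, the path on three vertices, and $K_3$; the path is not reduced. The adjacency matrices of $K_2$ and $K_3$ have determinants $-1$ and $2$, so their ranks are $2$ and $3$.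
\end{proof}

\section{Two extreme cases}\label{sec:extreme}

In the doubled graph the vertices $x$ and $x+w$ are nonadjacent and their neighborhoods differ in one vertex. The first mechanism of the proof is that such a pair lets us read the construction backwards. The first rank in which this is visible is $4$.

\begin{example}\label{ex:four}
Let $G$ be reduced of rank $4$, and let $u,v$ be nonadjacent vertices with $\Delta(u,v)=\{\omega\}$. We claim that $n\le7$, as in Figure~\ref{fig:seven}. The vector $w=v-u$ is nonzero and isotropic by~\eqref{eq:diff}, and $H=S\setminus\{\omega\}$ lies in the three-dimensional space $w^\perp$. By (L1) the radical of $w^\perp$ is the line spanned by $w$, so $P=w^\perp/\mathbb Rw$ is a nondegenerate plane: passing to $w^\perp$ costs one dimension, and because $w$ is isotropic a second dimension is lost in the radical. The image of $H$ in $P$ is a binary set. If it spans $P$, it is a reduced graph of rank $2$ and has at most $3$ elements; each has at most $2$ preimages by Lemma~\ref{lem:coset}, so $|H|\le6$. If it does not span $P$, then $H$ lies in a subspace of $V$ of dimension $2$, and $|H|\le4$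 by Lemma~\ref{lem:coset}. Hence $n=|H|+1\le7$.
\end{example}

The second mechanism works at the opposite end, where all neighborhoods are far apart. Let $J$ be the all-ones matrix and $B=J-2A$. This is a symmetric $\pm1$ matrix of rank at most $r+1$, and rows $x$ and $y$ of $B$ differ exactly in the positions of $\Delta(x,y)$, so
\begin{equation}\label{eq:Bsq}
(B^2)_{xy}=n-2|\Delta(x,y)|.
\end{equation}
The sum of all entries of $B^2$ is $\|B\mathbf 1\|^2=\sum_z(n-2\deg z)^2$. If $G$ has an isolated vertex, this is at least $n^2$, which is the sum of the diagonal entries. Hence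
\begin{equation}\label{eq:offdiag}
\sum_{x\ne y}(B^2)_{xy}\ge0\qquad\text{if $G$ has an isolated vertex.}
\end{equation}

\begin{proposition}\label{prop:far}
Let $G$ be a graph of rank $r$ with $n$ vertices, one of which is isolated. If $|\Delta(x,y)|\ge n/2$ for all $x\ne y$, then $n\le r+1$.
\end{proposition}

\begin{proof}
By~\eqref{eq:Bsq} the off-diagonal entries of $B^2$ are at most $0$, and by~\eqref{eq:offdiag} they all vanish. So $B^2=nI$, and $n=\operatorname{rank}B\le r+1$.
\end{proof}

The threshold between the two mechanisms is $n/2$. Call a pair of distinct vertices \emph{close} if $|\Delta(x,y)|<n/2$. Two difficulties remain. For a close nonadjacent pair the set $\Delta(u,v)$ may be much larger than one vertex, and it has to be bounded together with the twin classes outside it. For a close adjacent pair the difference $w$ has $\langle w,w\rangle=-2$, so $w^\perp$ is nondegenerate and the rank drops by only $1$; such pairs cannot be excluded directly, and Proposition~\ref{prop:far} has to be replaced by an estimate that tolerates a limited number of them.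

\section{The induction and counting in a subspace}\label{sec:sub}

We prove the upper bound by induction on $r$. The following assumptions hold until the end of the paper.

\medskip
\noindent\textbf{Standing assumptions.} Let $r\ge4$, and suppose that the upper bound holds in all ranks below $r$. Let $\mu=M(r-2)$, an integer with $M(r)=2\mu$. Let $G$ be a reduced graph of rank $r$ with $n\ge2\mu$ vertices, given as a binary set $S$ spanning $V$, and let $0\in S$. Put
\[
\delta=\min\{|\Delta(x,y)|: x\neq y\text{ nonadjacent}\}.
\]

\medskip
A counterexample of rank $r$ has at least $M(r)=2\mu$ vertices, and we may add an isolated vertex if there is none, so it suffices to derive a contradiction. The minimum that defines $\delta$ exists because $0$ is adjacent to no vertex, and $\delta\ge1$. Since $M$ is increasing, the induction hypothesis takes the following form.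
\begin{enumerate}
\item[(IH)] If $d<r$, then a reduced graph of rank at most $d$ has at most $M(d)-1$ vertices; equivalently, a binary set that spans a nondegenerate space of dimension at most $d$ has at most $M(d)-1$ elements.
\end{enumerate}

Several times we will place two parts of the graph in orthogonal subspaces, whose ranks add up to at most about $r$. The sizes of the parts add, while $M$ is nearly multiplicative, so such a splitting loses vertices. The next lemma makes this precise.

\begin{lemma}\label{lem:M}
Let $a,b\ge0$ be integers.
\begin{enumerate}
\item[(a)] $M(a+2)=2M(a)$ and $M(a)<M(a+1)\le\frac85M(a)$. Moreover $M(a+1)\ge M(a)+1$ for $a\ge2$, and $M(a+1)\ge M(a)+2$ for $a\ge3$.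
\item[(b)] $M(a+b)\ge\frac12M(a)M(b)$.
\item[(c)] If $a,b\ge2$, then $M(a)+M(b)-4\le M(a+b-2)$.
\item[(d)] If $a\ge4$ and $b\ge2$, then $M(a)+2M(b)-8\le M(a+b-2)$.
\item[(e)] If $a\ge2$ and $b\ge3$, then $M(a)+M(b)-2\le M(a+b-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The numbers $M(2i),M(2i+1),M(2i+2)$ are $4,5,8$ times $2^{i-1}$. So the ratios of consecutive values are $\frac54$ and $\frac85$, and the differences are $2^{i-1}$ and $3\cdot2^{i-1}$.

(b) If $a=2i$, then $M(a+b)=2^iM(b)=\frac12M(a)M(b)$, and the case of even $b$ is symmetric. If $a=2i+1$ and $b=2j+1$, the inequality reads $4\cdot2^{i+j}\ge\frac{25}8\cdot2^{i+j}$.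

(c), (d) By (a) and (b), $M(a+b-2)=\frac12M(a+b)\ge\frac14M(a)M(b)$. Expanding $(M(a)-4)(M(b)-4)\ge0$ gives $\frac14M(a)M(b)\ge M(a)+M(b)-4$, and expanding $(M(a)-8)(M(b)-4)\ge0$ gives $\frac14M(a)M(b)\ge M(a)+2M(b)-8$. The factors are nonnegative because $M(2)=4$ and $M(4)=8$.

(e) For $a=2$ the claim is $M(b)+2\le M(b+1)$, which is in (a). For $a=3$ it is $M(b)+3\le2M(b)$, and for $b=3$ it is $M(a)+3\le2M(a)$; both hold since $M(2)=4$. For $a,b\ge4$, parts (b) and (a) give
\[
M(a+b-1)\ge\tfrac12M(a-1)M(b)\ge\tfrac5{16}M(a)M(b)\ge\tfrac52\max\{M(a),M(b)\},
\]
since the smaller of $M(a),M(b)$ is at least $8$.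
\end{proof}

The next lemma is the general form of the count in Example~\ref{ex:four}. As there, the vertices in a subspace $L$ may span a smaller space with a larger radical; each additional dimension of the radical doubles the twin classes and lowers the rank by $2$, which $M$ absorbs exactly. Part (b) gains more when the vertices have a common ``neighbor'' $p$ in $L$, which need not be a vertex of $G$: then $p$ and $0$ can be added to the binary set before (IH) is applied.

\begin{lemma}\label{lem:sub}
Let $L$ be a proper subspace of $V$, let $\rho=\dim\operatorname{rad}L$ and $d=\dim L+\rho$, and let $T\subseteq S\cap L$.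
\begin{enumerate}
\item[(a)] $|T|\le M(d)-2^\rho$.
\item[(b)] If $T\ne\emptyset$ and $p\in L$ is isotropic with $\langle p,y\rangle=1$ for all $y\in T$, then $d\ge2$ and $|T|\le M(d)-3\cdot2^\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $d\ge2\rho$, we have $M(d)\ge2^{\rho+1}$, so we may assume $T\ne\emptyset$ in (a) as well. Let $L_0$ be the span of $T$ and $\operatorname{rad}L$, and in (b) also of $p$. Let $R=\operatorname{rad}L_0$, $\sigma=\dim R$ and $\varepsilon=\operatorname{rk}L_0$. Then $R\supseteq\operatorname{rad}L$, so $\sigma\ge\rho$, and $\varepsilon\le\dim L<r$. In the nondegenerate space $L/\operatorname{rad}L$ the subspace $L_0/\operatorname{rad}L$ has radical $R/\operatorname{rad}L$, so (L1) gives $(\varepsilon+\sigma-\rho)+(\sigma-\rho)\le\dim L-\rho$, that is, $\varepsilon+2\sigma\le d$.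

Let $\tilde T$ be the image of $T$ in $L_0/R$. By Lemma~\ref{lem:coset}, $|T|\le2^\sigma|\tilde T|$. In (a), $\tilde T$ is a binary set spanning $L_0/R$, so $|\tilde T|\le M(\varepsilon)-1$ by (IH), and
\[
|T|\le2^\sigma M(\varepsilon)-2^\sigma=M(\varepsilon+2\sigma)-2^\sigma\le M(d)-2^\rho .
\]
In (b), $\tilde T\cup\{\tilde p,0\}$ is a binary set spanning $L_0/R$. The elements of $\tilde T$ have product $1$ with $\tilde p$, while $\tilde p$ and $0$ have product $0$ with $\tilde p$; so $\tilde p,0\notin\tilde T$, and $\tilde p\ne0$ because $T\neq\emptyset$. Hence $|\tilde T|+2\le M(\varepsilon)-1$, and $|T|\le M(\varepsilon+2\sigma)-3\cdot2^\sigma\le M(d)-3\cdot2^\rho$. The binary set contains an edge, so $d\ge\varepsilon\ge2$.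
\end{proof}

\section{Switching along an edge}\label{sec:switch}

An edge offers a second way to lower the rank by $2$. Let $p,p'\in S$ be adjacent. They span a nondegenerate plane, so $W=\{p,p'\}^\perp$ is nondegenerate of dimension $r-2$ by (L1). The orthogonal projection onto $W$ sends $y$ to $y-\langle y,p'\rangle p-\langle y,p\rangle p'$. The image of $S$ is not a binary set. A common neighbor $y$ of $p$ and $p'$ goes to $y-p-p'$, which has norm $-2$. On $\Delta(p,p')$ the defect is only a sign: if $y\sim p'$ and $z\sim p$, then $\langle y-p,z-p'\rangle=\langle y,z\rangle-1\in\{-1,0\}$. So we restrict to $\Delta(p,p')$ and change the sign of the projection for the neighbors of $p$.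

Put $g=p+p'$, so that $\langle g,g\rangle=2$, and let
\[
S_g=\{y\in S:\langle y,g\rangle=1\}=\Delta(p,p'),\qquad H_g=S\setminus S_g,\qquad h=|H_g|.
\]
For $y\in S_g$ let $y^*=g-y$. For $y,z\in S_g$ we compute
\begin{equation}\label{eq:star}
\langle y^*,z\rangle=1-\langle y,z\rangle,\qquad\langle y^*,z^*\rangle=2-1-1+\langle y,z\rangle=\langle y,z\rangle,\qquad\langle y^*,g\rangle=1 .
\end{equation}
In particular $y^*$ is isotropic, and since $p\in S_g$, exactly one of $y,y^*$ is orthogonal to $p$. Call it $\hat y$. Then $\langle\hat y,p\rangle=0$ and $\langle\hat y,p'\rangle=1$, so $\hat y-p\in W$ and $\langle\hat y-p,\hat z-p\rangle=\langle\hat y,\hat z\rangle\in\{0,1\}$. Therefore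
\[
\mathcal T=\{\hat y-p:y\in S_g\}\subseteq W
\]
is a binary set, and it contains $\hat p-p=0$. In terms of graphs, we have interchanged edges and non-edges between the neighbors and the non-neighbors of $p$ in $S_g$, which makes $p$ isolated.

The map $y\mapsto\hat y$ need not be injective: its fibers are the sets $\{y,y^*\}\cap S$. Let
\[
k=|\mathcal T|,\qquad Q=\{y\in S_g:\ \langle y,p\rangle=0,\ y^*\in S\},\qquad j=|Q| .
\]
The set $Q$ contains one vertex, namely $\hat y$, from each fiber with two elements, and $p\in Q$ because $p^*=p'$. Hence
\begin{equation}\label{eq:kjh}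
|S_g|=k+j,\qquad n=k+j+h .
\end{equation}
We bound $k$ by (IH), and we bound $j$ and $h$ together. The obstacle to the first bound is that $\mathcal T$ may span a degenerate subspace of $W$; this is where $\delta$ is needed.

\begin{lemma}\label{lem:k}
If $h<\delta$, then $k\le\mu-1$ or $|S_g|\le\mu-2$.
\end{lemma}

\begin{proof}
Let $E=\operatorname{span}\mathcal T$ and $R=\operatorname{rad}E$. If $R=0$, then (IH) gives $k\le M(r-2)-1=\mu-1$. Let $R\neq0$. By (L1) in $W$, $\operatorname{rk}E\le r-4$, so the image of $\mathcal T$ in $E/R$ has at most $M(r-4)-1$ elements. The space $R$ is orthogonal to $p$, $p'$ and $g$, and to every $\hat y-p$, hence to every $\hat y$, hence to every $y\in\{\hat y,g-\hat y\}$. So $R$ is orthogonal to $S_g$. Suppose that $y\ne z$ in $S_g$ have $\hat y-\hat z\in R$ and are both nonadjacent to $p$ or both adjacent to $p$. Then $y-z=\pm(\hat y-\hat z)\in R$. So $y-z$ is isotropic, $y\not\sim z$ by~\eqref{eq:diff}, and $\Delta(y,z)\subseteq H_g$, which contradicts $h<\delta$. Thus each element of the image comes from at most two vertices of $S_g$, and $|S_g|\le2(M(r-4)-1)=\mu-2$.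
\end{proof}

Each $y\in Q$ gives a relation $y+y^*=g$ between vertices, and a vertex of $H_g$ cannot distinguish the two summands. So the more $Q$ spans, the smaller the space left for $H_g$.

\begin{lemma}\label{lem:jh}
If two elements of $Q$ are adjacent, then $j+h\le\mu$.
\end{lemma}

\begin{proof}
Let $\Sigma=\operatorname{span}\{y-p:y\in Q\}\subseteq W$, $\rho=\dim\operatorname{rad}\Sigma$ and $\kappa=\operatorname{rk}\Sigma$. The binary set $\{y-p:y\in Q\}$ has the same products as $Q$, so it contains an edge, and $2\le\kappa\le r-2$. Its image in $\Sigma/\operatorname{rad}\Sigma$ has at most $M(\kappa)-1$ elements by (IH), and vertices with the same image lie in one coset of $\operatorname{rad}\Sigma$. By Lemma~\ref{lem:coset},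
\[
j\le2^\rho(M(\kappa)-1).
\]

Let $x\in H_g$. Then $\langle x,g\rangle=\langle x,p\rangle+\langle x,p'\rangle\in\{0,2\}$. For $y\in Q$ the numbers $\langle x,y\rangle$ and $\langle x,y^*\rangle$ lie in $\{0,1\}$ and have sum $\langle x,g\rangle$, so both equal $\frac12\langle x,g\rangle$. This applies to $y=p$ as well, so $x$ is orthogonal to $\Sigma$ and to $p-p'$. The vector $p-p'$ has norm $-2$ and is orthogonal to $W$, so $\mathbb R(p-p')+\Sigma$ has dimension $1+\kappa+\rho$ and radical $\operatorname{rad}\Sigma$. Let $L$ be its orthogonal complement. Then $H_g\subseteq L$, and by (L1) $\dim L=r-1-\kappa-\rho$ and $\operatorname{rad}L=\operatorname{rad}\Sigma$. Put $\beta=\operatorname{rk}L=r-1-\kappa-2\rho$. The vector $g$ is orthogonal to $W$ and to $p-p'$, so $g\in L$, and $\beta\ge1$ because $\langle g,g\rangle=2$. We claim that $h\le2^\rho\bar h$, where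
\[
\bar h=1\ \text{ if }\beta=1,\qquad\bar h=2\ \text{ if }\beta=2,\qquad\bar h=M(\beta)-1\ \text{ if }\beta\ge3 .
\]
For $\beta\ge3$ this is Lemma~\ref{lem:sub}(a), since $\dim L+\rho=\beta+2\rho$. For $\beta\le2$ the bound of that lemma is too weak, and we count the images of $H_g$ in $U=L/\operatorname{rad}L$ directly; each has at most $2^\rho$ preimages by Lemma~\ref{lem:coset}. Let $\bar g$ be the image of $g$. If $\beta=1$, then $U$ is spanned by $\bar g$, and its only isotropic vector is $0$. Let $\beta=2$. The orthogonal complement of $\bar g$ in $U$ is a nondegenerate line and contains no nonzero isotropic vector, so a nonzero image $y$ has $\langle y,\bar g\rangle=2$. Two distinct nonzero images $y,y'$ have the same nonzero product with $\bar g$, so they are not proportional and form a basis of $U$. As $U$ is nondegenerate and both are isotropic, $\langle y,y'\rangle=1$. Comparing products with $y$ and $y'$ gives $\bar g=2y+2y'$, so $\langle\bar g,\bar g\rangle=8\ne2$. Hence there is at most one nonzero image, and the claim is proved.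

Finally $\mu=M(\kappa+\beta-1+2\rho)=2^\rho M(\kappa+\beta-1)$, so it suffices to show $M(\kappa)-1+\bar h\le M(\kappa+\beta-1)$. This is an equality for $\beta=1$, it is Lemma~\ref{lem:M}(a) for $\beta=2$, and it is Lemma~\ref{lem:M}(e) for $\beta\ge3$.
\end{proof}

\begin{corollary}\label{cor:switch}
If $h<\delta$ and $|S_g|\ge\mu-1$, then $k\le\mu-1$ and no two elements of $Q$ are adjacent.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:k} gives $k\le\mu-1$. An edge in $Q$ would give $n=k+j+h\le2\mu-1$ by~\eqref{eq:kjh} and Lemma~\ref{lem:jh}.
\end{proof}

\section{Close pairs are adjacent}\label{sec:nonadj}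

\begin{proposition}\label{prop:nonadj}
Under the standing assumptions, $\delta\ge n/2$. That is, every close pair is an edge.
\end{proposition}

Suppose that $\delta<n/2$. Choose nonadjacent vertices $u\ne v$ with $|\Delta(u,v)|=\delta$, and put
\[
D=\Delta(u,v),\qquad w=v-u,\qquad H=S\setminus D=S\cap w^\perp .
\]
The vector $w$ is nonzero and isotropic, $u,v\in H$, and $|H|>n/2\ge\mu$. We first show that $H$ is partially doubled along $w$, then that many vertices must lie in $D$ or be doubled, and finally that the doubled vertices and $D$ occupy orthogonal subspaces, which leaves too little room.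

\subsection*{Twin classes in $H$}
Let $L=\operatorname{span}H$ and $R=\operatorname{rad}L$; then $w\in R$. If $a\ne b$ are twins in $H$, they are nonadjacent and $\Delta(a,b)\subseteq D$, so $\Delta(a,b)=D$ by the minimality of $\delta$. Three mutual twins $a,b,c$ would give $\Delta(a,c)=\Delta(a,b)\,\triangle\,\Delta(b,c)=\emptyset$. So twin classes in $H$ have at most two elements. If $\dim R\ge2$, then $\operatorname{rk}L\le r-4$ by (L1), so there are at most $M(r-4)-1$ classes and $|H|\le\mu-2$, which is false. Hence $R=\mathbb Rw$. Two twins differ by a multiple of $w$, and the multiple is $\pm w$, because both their difference and $w$ have product $\pm1$ with every element of $D$.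

Let $X=\{x\in S:x+w\in S\}$ and $t=|X|$. For $x\in X$ we have $0=\langle x+w,x+w\rangle=2\langle x,w\rangle$, so $X$ and $X+w$ lie in $H$. They are disjoint, since otherwise some $x,x+w,x+2w$ would be three mutual twins. So the twin classes of size two are the $t$ pairs $\{x,x+w\}$. Call the other $s=|H|-2t$ elements of $H$ \emph{singles}. Then $n=2t+s+\delta$. Since $\operatorname{rk}L\le r-2$ by (L1), (IH) gives $t+s\le\mu-1$. Using $n\ge2\mu$ we obtain $t+\delta=n-(t+s)\ge n-\mu+1\ge n/2+1$ and $\delta-s=n-2(t+s)\ge2$. With $n/2\ge\mu$ and $\delta<n/2$ this gives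
\begin{equation}\label{eq:need}
t+\delta\ge\mu+1,\qquad s<\delta,\qquad t\ge2 .
\end{equation}
The aim is to contradict the first inequality. The second has a consequence that we use twice.
\begin{enumerate}
\item[$(\ast)$] Two distinct nonadjacent vertices do not have the same neighbors in $D\cup X\cup(X+w)$; otherwise their set $\Delta$ would consist of singles and have at most $s<\delta$ elements.
\end{enumerate}

\subsection*{Orthogonal subspaces for $X$ and $D$}
Let $D_\pm=\{d\in D:\langle d,w\rangle=\pm1\}$, so that $D=D_+\cup D_-$. For $x\in X$ and $d\in D$ both $\langle x,d\rangle$ and $\langle x,d\rangle+\langle w,d\rangle$ lie in $\{0,1\}$. This determines all products: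
\begin{equation}\label{eq:table}
\begin{array}{c|cc}
&D_+&D_-\\ \hline
X&0&1\\
X+w&1&0
\end{array}
\end{equation}
Interchanging $u$ and $v$ replaces $w$ by $-w$, interchanges $X$ with $X+w$, and interchanges $D_+$ with $D_-$; so we may assume $D_+\ne\emptyset$.

The graph $G[X]$ is reduced. Indeed, twins $x\neq x'$ in $X$ are nonadjacent, agree on $D$ by~\eqref{eq:table}, and agree on $X+w$ because $w$ is orthogonal to $X$; this contradicts $(\ast)$. As $t\ge2$, the graph $G[X]$ has an edge. Let $F^+=\operatorname{span}X$ and $F^-=\operatorname{span}(X+w)$. The sets $X$ and $X+w$ have the same Gram matrix, so $\operatorname{rk}F^+=\operatorname{rk}F^-=\kappa$, where $\kappa\ge2$ is the rank of $G[X]$. Let $\rho^\pm=\dim\operatorname{rad}F^\pm$ and $\lambda=r-\kappa$. By (L1),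
\[
\dim(F^\pm)^\perp+\dim\operatorname{rad}(F^\pm)^\perp=(r-\kappa-\rho^\pm)+\rho^\pm=\lambda .
\]
The proper subspace $(F^+)^\perp$ contains $D_+$ and the isotropic vector $w$, which has product $1$ with all of $D_+$. The proper subspace $(F^-)^\perp$ contains $D_-$ and $-w$, which has product $1$ with all of $D_-$. Lemma~\ref{lem:sub}(b) gives $\lambda\ge2$ and
\begin{equation}\label{eq:Dpm}
|D_+|\le M(\lambda)-3\cdot2^{\rho^+},\qquad|D_-|\le M(\lambda)-3\cdot2^{\rho^-}\ \text{ if }D_-\ne\emptyset .
\end{equation}
In particular $\kappa<r$, so $t\le M(\kappa)-1$ by (IH).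

\subsection*{Case A: $D_-=\emptyset$}
Then $t+\delta\le M(\kappa)-1+M(\lambda)-3\le M(r-2)=\mu$ by Lemma~\ref{lem:M}(c), contrary to~\eqref{eq:need}.

\subsection*{Case B: $D_-\ne\emptyset$ and $\kappa\ge4$}
If $G[X]$ has no isolated vertex, then adding one gives a reduced graph of rank $\kappa$, so $t\le M(\kappa)-2$, and $\delta\le2M(\lambda)-6$ by~\eqref{eq:Dpm}. If $x_0$ is isolated in $G[X]$, then $x_0\in\operatorname{rad}F^+$ and $x_0+w\in\operatorname{rad}F^-$. Both vectors are nonzero by~\eqref{eq:table}, as $D_-$ and $D_+$ are nonempty. So $\rho^+,\rho^-\ge1$ and $\delta\le2M(\lambda)-12$, while $t\le M(\kappa)-1$. In both cases $t+\delta\le M(\kappa)+2M(\lambda)-8\le\mu$ by Lemma~\ref{lem:M}(d), contrary to~\eqref{eq:need}.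

\subsection*{Case C: $D_-\neq\emptyset$ and $\kappa\in\{2,3\}$}
Here~\eqref{eq:Dpm} is of no use: for $\kappa=2$ we have $M(\lambda)=\mu$, and the two bounds together allow $\delta$ to be almost $2\mu$. We have to count $D_+$ and $D_-$ in one space of dimension $r-2$, and switching does this. By Lemma~\ref{lem:small}, $G[X]$ is $K_2$, $K_2+K_1$, $K_3$ or $K_3+K_1$. Choose adjacent vertices $x_1,x_2\in X$ and apply Section~\ref{sec:switch} to
\[
p=x_1,\qquad p'=x_2+w,\qquad g=x_1+x_2+w ,
\]
which is allowed since $\langle p,p'\rangle=\langle x_1,x_2\rangle=1$. By~\eqref{eq:table}, every element of $D_+$ is adjacent to $p'$ and not to $p$, and every element of $D_-$ is adjacent to $p$ and not to $p'$. So $D\subseteq S_g$, with $\hat d=d$ for $d\in D_+$ and $\hat e=g-e$ for $e\in D_-$. As $\langle g,w\rangle=0$, we get $\langle\hat d,w\rangle=1$ for all $d\in D$: after switching, all of $D$ looks like $D_+$. Each of $x_1,x_2,x_1+w,x_2+w$ has product $1$ with $g$, so these vertices lie in $S_g$ too.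

\emph{Subcase C1: the map $d\mapsto\hat d$ is not injective on $D$.} It is injective on $D_+$ and on $D_-$, so there are $d_0\in D_+$ and $e_0\in D_-$ with $d_0+e_0=g$. For every $x\in X$, table~\eqref{eq:table} gives
\[
1=\langle x,d_0\rangle+\langle x,e_0\rangle=\langle x,g\rangle=\langle x,x_1\rangle+\langle x,x_2\rangle .
\]
The right side is $0$ for an isolated vertex of $G[X]$ and $2$ for the third vertex of a triangle. So $G[X]=K_2$ and $t=2$. Then $S_g\supseteq D\cup X\cup(X+w)$, so $H_g$ consists of singles: $h\le s<\delta$ and $h\le s\le\mu-1-t=\mu-3$, whence $|S_g|=n-h\ge\mu+3$. By Corollary~\ref{cor:switch} no two elements of $Q$ are adjacent. But $x_1+w\in Q$, since it is orthogonal to $p$ and $(x_1+w)^*=x_2$; and $d_0\in Q$, since it is orthogonal to $p$ and $d_0^*=e_0$; and $\langle x_1+w,d_0\rangle=1$. This is a contradiction.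

\emph{Subcase C2: the map $d\mapsto\hat d$ is injective on $D$.} As in Lemma~\ref{lem:sub}(b), we add extra vectors before applying (IH). The set $\{0,w\}\cup\{\hat d-p:d\in D\}$ is contained in $\mathcal T$, because $x_1+w$ is orthogonal to $p$ and $(x_1+w)-p=w$; so it is a binary set in $W$. If $t\le3$, call this set $\mathcal T_D$ and put $\theta=2$. If $t=4$, we need one more vector. Let $x_0$ be the isolated vertex of $G[X]=K_3+K_1$. Then $x_0$ is orthogonal to $p$, $p'$, $g$ and $w$, so $-x_0\in W$, and by~\eqref{eq:table}
\[
\langle -x_0,d-p\rangle=0\quad(d\in D_+),\qquad\langle-x_0,g-e-p\rangle=\langle x_0,e\rangle=1\quad(e\in D_-).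
\]
Let $\mathcal T_D$ be the binary set obtained by adding $-x_0$, and put $\theta=3$. In both cases $t\le\theta+1$.

Let $E=\operatorname{span}\mathcal T_D$, $R_E=\operatorname{rad}E$ and $\sigma=\dim R_E$; then $\operatorname{rk}E\le r-2-2\sigma$ by (L1). No extra vector $0,w,-x_0$ is a twin in $\mathcal T_D$ of another element. Indeed, the vectors $\hat d-p$ have product $1$ with $w$ and the extra vectors have product $0$ with $w$; and among the extra vectors, $0$ is adjacent to no $\hat d-p$, $w$ is adjacent to all of them, and $-x_0$ is adjacent to those with $d\in D_-$ and not to those with $d\in D_+$, where both kinds occur. So if $q$ is the number of images of the vectors $\hat d-p$ in $E/R_E$, then (IH) gives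
\[
q+\theta\le M(r-2-2\sigma)-1 .
\]
If $\sigma=0$, then $q=\delta$ by injectivity, so $t+\delta\le(\theta+1)+(\mu-1-\theta)=\mu$, contrary to~\eqref{eq:need}.

Let $\sigma\ge1$. Suppose that $d\neq d'$ lie both in $D_+$ or both in $D_-$ and that $\hat d-\hat d'\in R_E$. Then $d-d'=\pm(\hat d-\hat d')\in R_E$ is isotropic, so $d\not\sim d'$. The space $R_E\subseteq W$ is orthogonal to $p$ and $g$ and to every $\hat d''-p$ with $d''\in D$, hence to $D$. So $d$ and $d'$ agree on $D$, and they agree on $X\cup(X+w)$ by~\eqref{eq:table}, contrary to $(\ast)$. Hence each image comes from at most one element of $D_+$ and at most one of $D_-$, so $\delta\le2q\le2(M(r-4)-3)=\mu-6$. With $t\le4$ this contradicts~\eqref{eq:need}.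

All cases are impossible, and Proposition~\ref{prop:nonadj} is proved.

\section{Close edges have distinct symmetric differences}\label{sec:adj}

We now know that close pairs are edges. One close edge lowers the rank by $1$ only.

\begin{lemma}\label{lem:edge}
Let $\{x,y\}$ be a close pair and $H=S\setminus\Delta(x,y)$. Then $G[H]$ is reduced, and $\mu<|H|\le M(r-1)-1$.
\end{lemma}

\begin{proof}
We have $|H|>n/2\ge\mu$. Twins $a\ne b$ in $H$ would be nonadjacent with $\Delta(a,b)\subseteq\Delta(x,y)$, so they would form a close nonadjacent pair, contrary to Proposition~\ref{prop:nonadj}. So $G[H]$ is reduced. It lies in the hyperplane $(x-y)^\perp$, so its rank is at most $r-1$, and (IH) applies.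
\end{proof}

For $r\ge5$ the two bounds on $|H|$ are compatible, because $M(r-1)\ge M(r-2)+2$. What can be excluded is that two close edges produce the same set $\Delta$. If their difference vectors are independent, the rank of $G[H]$ drops by $2$. If they are equal, the two edges span a $4$-cycle, and switching along a third edge of the cycle applies.

\begin{proposition}\label{prop:unique}
Distinct close pairs $\{x,y\}$ have distinct sets $\Delta(x,y)$.
\end{proposition}

\begin{proof}
Suppose that two distinct close pairs have the same set $\Delta=D$, and let $H=S\setminus D$. Both pairs are edges. They are disjoint, since $\Delta(x,y)=\Delta(x,y')$ implies $N(y)=N(y')$. Let $w$ and $w'$ be their difference vectors. Both are orthogonal to $H$ and have product $\pm1$ with every element of $D\ne\emptyset$, so they are linearly independent or $w'=\pm w$.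

If they are independent, then $H$ lies in the space $\{w,w'\}^\perp$ of dimension $r-2$. As $G[H]$ is reduced, (IH) gives $|H|\le\mu-1$, contrary to Lemma~\ref{lem:edge}.

So we can name the pairs $\{a,a'\}$ and $\{b,b'\}$ with $a'=a+w$, $b'=b+w$ and $\langle w,w\rangle=-2$. From $0=\langle a',a'\rangle=2\langle a,w\rangle-2$ we get $\langle a,w\rangle=1$, and in the same way $\langle b,w\rangle=1$. Then $\langle a',b\rangle=\langle a,b\rangle+1$ forces $\langle a,b\rangle=0$ and $\langle a',b\rangle=1$. Further $\langle a,b'\rangle=0+1=1$ and $\langle a',b'\rangle=0+1+1-2=0$. So each of $a,b$ is adjacent to each of $a',b'$, and there are no other edges among the four vertices.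

Let $z=b-a=b'-a'$ and $D_z=\Delta(a,b)$. Since $a\not\sim b$, we have $|D_z|\ge\delta\ge n/2$. Apply Section~\ref{sec:switch} to
\[
p=a,\qquad p'=b',\qquad g=a+b'=a'+b .
\]
For $y\in D_z$ we have $\langle y,b\rangle-\langle y,a\rangle=\langle y,b'\rangle-\langle y,a'\rangle=\pm1$, so the products of $y$ with $a,b,a',b'$ are $(0,1,0,1)$ or $(1,0,1,0)$, and $\langle y,g\rangle=1$. Thus $D_z\subseteq S_g$. Each of $a,b,a',b'$ is adjacent to exactly one of $a$ and $b'$, so it lies in $S_g$; and each is adjacent to both or neither of $a$ and $b$, so it is orthogonal to $z$ and not in $D_z$. Hence $|S_g|\ge n/2+4\ge\mu-1$ and $h\le n/2-4<\delta$. By Corollary~\ref{cor:switch}, $k\le\mu-1$ and no two elements of $Q$ are adjacent. Note that $b\in Q$, since $\langle b,a\rangle=0$ and $b^*=a'\in S$.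

Suppose that $y\in D_z$ and $y^*\in S$. Since $\langle g,z\rangle=\langle a,z\rangle+\langle b',z\rangle=0$, we have $\langle y^*,z\rangle=-\langle y,z\rangle\ne0$, so $y^*\in D_z$. Then $\hat y\in D_z\cap Q$, and $\langle\hat y,a\rangle=0$ forces $\langle\hat y,b\rangle=1$. So $\hat y$ and $b$ are adjacent elements of $Q$, which is impossible. Hence every $y\in D_z$ is alone in its fiber under $y\mapsto\hat y$. The sets $\{a,b'\}$ and $\{b,a'\}$ are two further fibers, so $k\ge|D_z|+2\ge\mu+2$, contrary to $k\le\mu-1$.
\end{proof}

\section{Counting in the binary row space}\label{sec:count}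

We return to the matrix $B=J-2A$ of Section~\ref{sec:extreme}. Low rank forces the entries of $B^2$ to be large on average. The positive off-diagonal entries belong to close pairs, and by~\eqref{eq:offdiag} they dominate the negative ones. By Proposition~\ref{prop:unique} the close pairs inject into a binary linear code, in which the first two moments can be computed exactly.

\subsection*{The rank inequality}
Write $b_{xy}=(B^2)_{xy}=n-2|\Delta(x,y)|$. Then $b_{xx}=n$, $|b_{xy}|\le n$, and for $x\ne y$ we have $b_{xy}>0$ exactly when $\{x,y\}$ is close. Let
\[
\Sigma_1=\sum b_{xy},\qquad\Sigma_2=\sum b_{xy}^2,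
\]
both sums over the ordered pairs $(x,y)$ with $\{x,y\}$ close. The Cauchy--Schwarz inequality for the squares of the nonzero eigenvalues of $B$ gives $(\operatorname{tr}B^2)^2\le\operatorname{rank}B\cdot\operatorname{tr}B^4$. Here $\operatorname{tr}B^2=n^2$, $\operatorname{rank}B\le r+1$ and $\operatorname{tr}B^4=\sum_{x,y}b_{xy}^2$. The diagonal contributes $n^3$ to the last sum, and the close pairs contribute $\Sigma_2$. By~\eqref{eq:offdiag}, which uses $0\in S$, the sum of $|b_{xy}|$ over the negative entries is at most $\Sigma_1$, so these entries contribute at most $n\Sigma_1$. Hence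
\begin{equation}\label{eq:rank}
\frac{n^4}{r+1}\le n^3+\Sigma_2+n\Sigma_1 .
\end{equation}

\subsection*{The code}
Let $C\subseteq\mathbb F_2^S$ be the row space of $A$ over $\mathbb F_2$ and $N=|C|$. By (L3), $N$ is a power of $4$ and $N\le2^{2\lfloor r/2\rfloor}$. The rows of $A$ are distinct elements of $C$, so $N\ge n$. For $c\in C$ let
\[
K(c)=\sum_{z\in S}(-1)^{c_z}=n-2\operatorname{wt}(c),
\]
where $\operatorname{wt}(c)$ is the number of nonzero coordinates. The sum of rows $x$ and $y$ is the indicator vector of $\Delta(x,y)$; it lies in $C$, it is nonzero for $x\neq y$, and its value of $K$ is $b_{xy}$. Let $C_+$ be the set of nonzero $c\in C$ with $K(c)>0$. By Proposition~\ref{prop:unique} each $c\in C_+$ comes from at most two ordered close pairs, so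
\begin{equation}\label{eq:two}
\Sigma_1\le2\sum_{c\in C_+}K(c),\qquad\Sigma_2\le2\sum_{c\in C_+}K(c)^2 .
\end{equation}
For a linear functional $\varphi:C\to\mathbb F_2$, the sum $\sum_{c}(-1)^{\varphi(c)}$ equals $N$ if $\varphi=0$ and $0$ otherwise. The functional $c\mapsto c_z$ vanishes on $C$ exactly when column $z$ of $A$ is zero, which happens for the one isolated vertex. The functional $c\mapsto c_z+c_{z'}$ vanishes exactly when columns $z$ and $z'$ are equal, that is, when $z=z'$. Hence $\sum_cK(c)=N$ and $\sum_cK(c)^2=Nn$. Removing the term $K(0)=n$,
\[
\sum_{c\ne0}K(c)=N-n,\qquad\sum_{c\ne0}K(c)^2=n(N-n).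
\]
So $\Sigma_2\le2n(N-n)$, and by~\eqref{eq:two} and Cauchy--Schwarz over the $N-1$ nonzero codewords,
\[
\Sigma_1\le\sum_{c\ne0}K(c)+\sum_{c\neq0}|K(c)|\le(N-n)+\sqrt{(N-1)\,n\,(N-n)} .
\]
Inserting both bounds in~\eqref{eq:rank} and dividing by $n$, we obtain
\begin{equation}\label{eq:final}
\frac{n^3}{r+1}\le n^2+3(N-n)+\sqrt{(N-1)\,n\,(N-n)}\le n^2+3N+N\sqrt n .
\end{equation}
Since $N\le 2^r$ and $n$ is at least of order $2^{r/2}$, the right side is of order at most $n^{5/2}$, which is smaller than $n^3/(r+1)$ for large $r$. It remains to see from where on this holds, and to treat the small ranks.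

\subsection*{Even $r\ge8$}
Here $N\le2^r=M(r)^2/4\le n^2/4$, and~\eqref{eq:final} divided by $n^2/4$ gives $4n\le(r+1)(7+\sqrt n)$. The function $n/(7+\sqrt n)$ is increasing, so the inequality also holds with $n_0=M(r)$ in place of $n$. For $r=8$ it fails, since $n_0=32$ and $128>9\cdot13>9(7+\sqrt{32})$. When $r$ is replaced by $r+2$, the left side doubles, and the right side grows by a factor at most $\frac{r+3}{r+1}\sqrt2\le\frac{11}9\sqrt2<2$. So it fails for all even $r\ge8$.

\subsection*{Odd $r\ge7$}
Here $N\le2^{r-1}=\frac4{25}M(r)^2\le\frac4{25}n^2$, and~\eqref{eq:final} gives $25n\le(r+1)(37+4\sqrt n)$. The function $n/(37+4\sqrt n)$ is increasing, so again it suffices to test $n_0=M(r)$. For $r=7$ we have $n_0=20$ and $500>8\cdot57>8(37+4\sqrt{20})$. When $r$ is replaced by $r+2$, the left side doubles, and the right side grows by a factor at most $\frac{10}8\sqrt2<2$. So the inequality fails for all odd $r\ge7$.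

\subsection*{The rank $r=5$}
Here $10\le n\le N\le16$, and $N$ is a power of $4$, so $N=16$. The first inequality of~\eqref{eq:final} reads
\[
\tfrac16n^2(n-6)\le3(16-n)+\sqrt{15n(16-n)} .
\]
For $10\le n\le16$ the left side is increasing, with value $\frac{200}3$ at $n=10$, and the right side is decreasing, with value $18+30=48$ at $n=10$. So the inequality fails. The parity in (L3) is needed here: with $N=32$ and $n=10$ the right side would be $66+\sqrt{31\cdot10\cdot22}>\frac{200}3$.

\subsection*{The rank $r=4$}
For the two remaining even ranks we use the size bound of Lemma~\ref{lem:edge}. If $r=4$, then $\mu=4=M(3)-1$, so the lemma shows that there is no close pair. Proposition~\ref{prop:far} gives $n\le5$, while $n\ge8$.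

\subsection*{The rank $r=6$}
Here $n\ge16$ and $N\le64$. For a close pair, Lemma~\ref{lem:edge} gives $|H|\le M(5)-1=9$, so $b_{xy}=2|H|-n\le2$. By Proposition~\ref{prop:unique} there are at most $2\cdot63=126$ ordered close pairs, so $\Sigma_1\le252$ and $\Sigma_2\le504$. Dividing~\eqref{eq:rank} by $n$ gives $\frac17n^2(n-7)\le252+504/n<284$. For $n\ge16$ the left side is at least $\frac17\cdot256\cdot9>329$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound holds for $r\le3$ by Lemma~\ref{lem:small}. For $r\ge4$, if it holds in all smaller ranks and fails in rank $r$, then the standing assumptions of Section~\ref{sec:sub} can be met, and the five cases above, which cover all $r\ge4$, give a contradiction. So the upper bound holds for all $r$. It is attained for $r\ge2$ by Proposition~\ref{prop:lower}.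
\end{proof}

\begin{thebibliography}{1}

\bibitem{RS}
\emph{Ranks and signatures of adjacency matrices},
\texttt{https://webspace.maths.qmul.ac.uk/\allowbreak p.j.cameron/\allowbreak preprints/\allowbreak ranksign.pdf}.

\end{thebibliography}
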